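\title{Menger sets and their complements in the Sacks model}

\begin{abstract}
We show that in the Sacks model, for every Menger set $X\subseteq 2^\omega$ the Cantor space is covered by at most $\omega_1$ compact sets, each of which is contained in $X$ or disjoint from $X$. Hence both $X$ and its complement are unions of at most $\omega_1$ compact sets. The core of the proof is a ZFC dichotomy: every continuous image of an iterated perfect set can be shrunk into a given Menger set or out of it. We also characterize, in the Sacks model, the sets $Y\subseteq2^\omega$ such that $Y$ and its complement are unions of at most $\omega_1$ compact sets; they form a $\sigma$-algebra.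
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces in this paper are separable, metrizable and zero-dimensional; up to homeomorphism these are the subspaces of the Cantor space $2^\omega$. A space $X$ is \emph{Menger} if for every sequence $(\mathcal U_n)_{n\in\omega}$ of open covers of $X$ there are finite families $\mathcal V_n\subseteq\mathcal U_n$ such that $\{\bigcup\mathcal V_n:n\in\omega\}$ covers $X$. The definition allows finitely many open sets in each of countably many rounds, which is what one needs to cover a $\sigma$-compact space $X=\bigcup_nK_n$: let $\mathcal V_n$ cover $K_n$. The Baire space $\omega^\omega$ is not Menger. Take $\mathcal U_n=\{\{x:x(n)=k\}:k\in\omega\}$; a finite $\mathcal V_n\subseteq\mathcal U_n$ covers only points with $x(n)<g(n)$ for some number $g(n)$, and then $g$ itself is covered in no round.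

One way to measure how far a Menger set $X\subseteq2^\omega$ is from being $\sigma$-compact is to count the compact sets needed to cover it, and the same count can be made for its complement. The \emph{Sacks model} is obtained from a model of CH by the countable support iteration of Sacks forcing of length $\omega_2$; there $\mathfrak c=\omega_2$. The following two questions are posed in \cite{source}.
\begin{enumerate}
\item[(a)] In the Sacks model, is every Menger set $X\subseteq2^\omega$ the union of $\omega_1$ many compact subspaces of $X$?
\item[(b)] In the Sacks model, is the complement $2^\omega\setminus X$ of every Menger set $X\subseteq 2^\omega$ the union of $\omega_1$ many compact subspaces of $2^\omega\setminus X$?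
\end{enumerate}

Under CH both statements hold for every set, by taking singletons. In general they depend on the dominating number $\mathfrak d$, the least size of a family $\mathcal D\subseteq\omega^\omega$ such that every $g\in\omega^\omega$ lies pointwise below some member of $\mathcal D$. Compact subsets of $\omega^\omega$ are pointwise bounded and the sets $\{x:x\le f\}$ are compact, so $\mathfrak d$ is the least number of compact sets that cover $\omega^\omega$. The set $\mathrm{Fin}\subseteq2^\omega$ of eventually zero sequences is countable, hence Menger, and its complement is homeomorphic to $\omega^\omega$ (record the lengths of the successive blocks of zeros). So the statement in (b) for $X=\mathrm{Fin}$ says that $\mathfrak d\le\omega_1$. The statement in (a) fails whenever $\mathfrak d>\omega_2$. Indeed, every $X$ with $|X|<\mathfrak d$ is Menger: we may assume $\mathcal U_n=\{U^n_k:k\in\omega\}$; put $f_x(n)=\min\{k:x\in U^n_k\}$, take $g$ that lies below no $f_x$, and let $\mathcal V_n=\{U^n_k:k\le g(n)\}$. A set of size $\omega_2<\mathfrak d\le\mathfrak c$ is therefore Menger, its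 compact subsets are countable because uncountable compact sets have size $\mathfrak c$, and $\omega_1$ countable sets do not cover it.

In the Sacks model itself some hypothesis on $X$ is needed. A \emph{Bernstein set}, that is, a set $B$ such that both $B$ and $2^\omega\setminus B$ meet every perfect set, has only countable compact subsets and has size $\mathfrak c=\omega_2$, since there are $\mathfrak c$ pairwise disjoint perfect sets. Such a set is not a union of $\omega_1$ compact sets.

The reason to expect a positive answer is the following. The intermediate models $V_\alpha$ of the iteration satisfy CH, so only $\omega_1$ compact sets are coded in $V_\alpha$. Every condition of the remaining iteration can be strengthened to one that is described by a compact set of a special shape, an \emph{iterated perfect set}, on which a given new real is read off continuously from countably many generic reals. If every such set can be shrunk until its image lies inside $X$ or outside $X$, and if $V_\alpha$ knows how to shrink, then by genericity every real is caught in a compact set that is coded in $V_\alpha$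 and lies inside or outside $X$. The shrinking is a question about Menger sets in ZFC, and for ordinary perfect sets it has a short positive answer (Proposition~\ref{prop:one}).

\begin{theorem}\label{thm:main}
In the Sacks model, for every Menger set $X\subseteq2^\omega$ there is a family of at most $\omega_1$ compact sets covering $2^\omega$, each of which is contained in $X$ or disjoint from $X$. Hence both $X$ and $2^\omega\setminus X$ are unions of at most $\omega_1$ of their compact subspaces.
\end{theorem}

So the answers to (a) and (b) are both yes. In particular, in the Sacks model a Menger set of size $\omega_2$ has an uncountable compact subset and so contains a perfect set.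

Sections~\ref{sec:menger}--\ref{sec:dich} are in ZFC and lead to the dichotomy for Menger sets (Theorem~\ref{thm:dich}). Section~\ref{sec:sacks} translates between iterated perfect sets and conditions of the Sacks iteration, and Section~\ref{sec:reflect} finds the model $V_\alpha$ and proves Theorem~\ref{thm:main}. Section~\ref{sec:more}, which the main theorem does not use, treats cofinal families of compact sets, characterizes the sets for which the conclusion of Theorem~\ref{thm:main} holds, and shows that $\omega_1$ cannot be lowered to $\omega$.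

We write $x|_A$ for the restriction of a function $x$ to $A\cap\operatorname{dom}(x)$; in particular $t|_n$ is the initial segment of length $n$ of a sequence $t$. Concatenation is denoted by $^\frown$. A \emph{perfect set} is a nonempty closed set without isolated points. On each compact space we fix a compatible metric.

\section{Menger sets and the Menger game}\label{sec:menger}

An open cover of a subspace $X$ of $M$ may always be taken to consist of open subsets of $M$, and we do so when convenient.

\begin{lemma}\label{lem:menger}
\begin{enumerate}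
\item $\sigma$-compact spaces are Menger. Closed subspaces, continuous images and countable unions of Menger spaces are Menger.
\item If $\Theta:M\to N$ is continuous, $M$ is compact and $X\subseteq N$ is Menger, then $\Theta^{-1}[X]$ is Menger.
\item If $M,N$ are compact and $X\subseteq N$ is Menger, then $M\times X$ is Menger.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The $\sigma$-compact case was treated in Section~\ref{sec:intro}. For a closed subspace $Y$ of $X$ add $X\setminus Y$ to every cover; for an image pull the covers back; for $X=\bigcup_mX_m$ split $\omega$ into infinitely many infinite sets and use the rounds in the $m$th set to cover $X_m$.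

(2) Let $\mathcal U_n$ be covers of $\Theta^{-1}[X]$ by open subsets of $M$, and let $X'=X\cap\Theta[M]$, a closed subspace of $X$. For $y\in X'$ pick a finite $\mathcal W_{n,y}\subseteq\mathcal U_n$ covering the compact set $\Theta^{-1}(y)$. The set $O_{n,y}=N\setminus\Theta[M\setminus\bigcup\mathcal W_{n,y}]$ is open, because $M$ is compact; it contains $y$, and $\Theta^{-1}[O_{n,y}]\subseteq\bigcup\mathcal W_{n,y}$. Since $X'$ is Menger, there are finite $Y_n\subseteq X'$ such that the sets $O_{n,y}$ ($n\in\omega$, $y\in Y_n$) cover $X'$. Then $\mathcal V_n=\bigcup_{y\in Y_n}\mathcal W_{n,y}$ are as required.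

(3) Apply (2) to the projection $M\times N\to N$.
\end{proof}

In a recursive construction the $n$th open cover depends on how the earlier covers were answered, and the definition of the Menger property does not allow this. The game characterization does. In inning $n$ of the \emph{Menger game} on $X$, player ONE plays an open cover $\mathcal U_n$ of $X$ and player TWO answers with a finite $\mathcal V_n\subseteq\mathcal U_n$; TWO wins if $X\subseteq\bigcup_n\bigcup\mathcal V_n$, and otherwise ONE wins.

\begin{theorem}[Hurewicz 1925; see \cite{scheepers}]\label{thm:hurewicz}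
A space $X$ is Menger if and only if ONE has no winning strategy in the Menger game on $X$.
\end{theorem}

We use only covers obtained by removing small neighborhoods of finitely many points outside $X$. Let $M$ be compact, and fix for every $u\in M$ a decreasing base $(O_k(u))_{k\in\omega}$ of clopen neighborhoods. In inning $n$ of the \emph{puncture game} for $X\subseteq M$, ONE plays a finite set $A_n\subseteq M\setminus X$ and TWO answers with a number $k_n\in\omega$.

\begin{lemma}\label{lem:puncture}
Let $X\subseteq M$ be Menger. For every strategy of ONE in the puncture game there is a play following it such that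
\[
X\cap\bigcap_{n}\bigcup_{u\in A_n}O_{k_n}(u)=\emptyset .
\]
\end{lemma}

\begin{proof}
For a finite $A\subseteq M\setminus X$ the sets $U_k(A)=X\setminus\bigcup_{u\in A}O_k(u)$ are open in $X$ and increase with $k$. They cover $X$, since a point of $X$ differs from each $u\in A$ and so lies outside $O_k(u)$ for large $k$. Let ONE play in the Menger game as follows. When the given strategy prescribes $A_n$, he plays $\{U_k(A_n):k\in\omega\}$; when TWO answers $\mathcal V_n$, he takes the least $k_n$ with $\bigcup\mathcal V_n\subseteq U_{k_n}(A_n)$ as TWO's move in the puncture game. By Theorem~\ref{thm:hurewicz} some play following this strategy is won by TWO, and then $X\subseteq\bigcup_nU_{k_n}(A_n)$.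
\end{proof}

The main idea of the paper is already visible in the following case.

\begin{proposition}\label{prop:one}
A Menger set $X\subseteq2^\omega$ contains a perfect set or is disjoint from a perfect set.
\end{proposition}

\begin{proof}
Suppose that $X$ contains no perfect set. We describe a strategy for ONE in the puncture game. At the start of inning $n$ he has pairwise disjoint nonempty clopen sets $Q_\upsilon$, $\upsilon\in2^n$, beginning with $Q_\emptyset=2^\omega$. Each $Q_\upsilon$ is perfect, so he can pick $u_\upsilon\in Q_\upsilon\setminus X$, and he plays $A_n=\{u_\upsilon:\upsilon\in2^n\}$. After the answer $k_n$ he chooses disjoint nonempty clopen sets $Q_{\upsilon^\frown0},Q_{\upsilon^\frown1}\subseteq Q_\upsilon\cap O_{k_n}(u_\upsilon)$ of diameter at most $2^{-n}$. For any play, $P=\bigcap_n\bigcup_{\upsilon\in2^n}Q_\upsilon$ is perfect and $P\subseteq\bigcup_{u\in A_n}O_{k_n}(u)$ for every $n$. For the play given by Lemma~\ref{lem:puncture}, $P\cap X=\emptyset$.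
\end{proof}

Thus no Bernstein set is Menger. Two features of this proof should be kept in mind: the points $u_\upsilon$ were chosen independently of each other, and the hypothesis that $X$ contains no perfect set applied to every piece $Q_\upsilon$ without further work. Both fail in the general setting.

\section{Iterated perfect sets}\label{sec:pk}

For a countable set $S$ of ordinals let $C_S=(2^\omega)^S$ with the product topology.

\begin{definition}
A continuous map $H:C_S\to C_S$ is \emph{projection-keeping} if for all ordinals $\beta$ and all $x,y\in C_S$,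
\[
x|_\beta=y|_\beta\iff H(x)|_\beta=H(y)|_\beta .
\]
The set of these maps is $PK_S$. Their images $H[C_S]$ are the \emph{iterated perfect sets}, and $\mathcal P_S=\{H[C_S]:H\in PK_S\}$.
\end{definition}

Taking $\beta>\sup S$ shows that such maps are injective, hence homeomorphisms onto their images. If $S$ has order type $\alpha$, then $PK_S$ is $PK_\alpha$ up to renaming coordinates, so we state everything for a fixed $\alpha<\omega_1$ and write $C=C_\alpha$.

The set $PK_1$ consists of the continuous injections $2^\omega\to2^\omega$, and $\mathcal P_1$ is the family of perfect sets. The members of $PK_2$ are the continuous maps $H(x_0,x_1)=(h(x_0),g(x_0,x_1))$ with $h$ and all $g(x_0,\cdot)$ injective; the image is a perfect set of first coordinates with a perfect vertical section over each of them. It need not be a product, as $H(x_0,x_1)=(x_0,x_0(0)^\frown x_1)$ shows, and the diagonal of $C_2$ is a perfect set that contains no member of $\mathcal P_2$. This shape mirrors a two-step iteration, where the second tree depends on the first generic real.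

\begin{lemma}\label{lem:crit}
A continuous $E:C\to C$ is in $PK_\alpha$ if and only if for all $\xi<\alpha$ and $x,y\in C$:
\begin{enumerate}
\item[(a)] $E(x)(\xi)$ depends only on $x|_{\xi+1}$;
\item[(b)] if $x|_\xi=y|_\xi$ and $x(\xi)\ne y(\xi)$, then $E(x)|_{\xi+1}\ne E(y)|_{\xi+1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Both conditions are instances of the definition with $\beta=\xi+1$. Conversely, if $x|_\beta=y|_\beta$, then (a) gives $E(x)|_\beta=E(y)|_\beta$; if $x|_\beta\neq y|_\beta$, apply (b) to the least $\xi<\beta$ with $x(\xi)\ne y(\xi)$.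
\end{proof}

\begin{lemma}\label{lem:basic}
Let $G,K\in PK_\alpha$ and $\beta\le\alpha$.
\begin{enumerate}
\item $KG\in PK_\alpha$, and if $G[C]\subseteq K[C]$, then $K^{-1}G\in PK_\alpha$. So for $P\in\mathcal P_\alpha$ we have $K[P]\in\mathcal P_\alpha$, and $K^{-1}[P]\in\mathcal P_\alpha$ if $P\subseteq K[C]$.
\item There is a unique $K_\beta\in PK_\beta$ with $K_\beta(x|_\beta)=K(x)|_\beta$ for all $x\in C$, and $(KG)_\beta=K_\beta G_\beta$.
\item For $D\in PK_\beta$ the formula $D^+(x)=D(x|_\beta)^\frown x|_{[\beta,\alpha)}$ defines $D^+\in PK_\alpha$, and $(DD')^+=D^+(D')^+$.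
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Chain the equivalences in the definition; $K^{-1}$ is continuous on $K[C]$. (2) The map $K_\beta$ is well defined and projection-keeping by the definition, and it is continuous because $K_\beta(u)=K(\hat u)|_\beta$, where $\hat u$ extends $u$ by the value $0^\omega$ at all coordinates $\ge\beta$. (3) Conditions (a) and (b) of Lemma~\ref{lem:crit} hold at $\xi<\beta$ because they hold for $D$, and at $\xi\ge\beta$ because $D^+(x)(\xi)=x(\xi)$.
\end{proof}

\subsection*{Cells}
For a finite $F\subseteq\alpha$ and $n\in\omega$ let $\Sigma(F,n)=(2^n)^F$. The \emph{cell} of $\sigma\in\Sigma(F,n)$ is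
\[
N_\sigma=\{x\in C:\sigma(\xi)\subseteq x(\xi)\text{ for all }\xi\in F\}.
\]
For fixed $F,n$ the cells form a finite clopen partition of $C$, and all cells together form a base. Define $\varphi_\sigma:C\to C$ by $\varphi_\sigma(x)(\xi)=\sigma(\xi)^\frown x(\xi)$ for $\xi\in F$ and $\varphi_\sigma(x)(\xi)=x(\xi)$ otherwise. This map acts injectively on each coordinate separately, so $\varphi_\sigma\in PK_\alpha$, and its image is $N_\sigma$. Hence $N_\sigma\in\mathcal P_\alpha$ and $K[N_\sigma]\in\mathcal P_\alpha$ for $K\in PK_\alpha$. A map $E\in PK_\alpha$ is \emph{$(F,n)$-preserving} if $E[N_\sigma]\subseteq N_\sigma$ for all $\sigma\in\Sigma(F,n)$. Such maps are closed under composition. Passing from $K$ to $KE$ shrinks each of the sets $K[N_\sigma]$ inside itself; this is the analogue of shrinking a perfect tree while keeping its first $n$ splitting levels.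

A fusion needs two ways of shrinking cells. The first shrinks one cell to a prescribed iterated perfect set. The other cells cannot simply be left alone: for $\alpha=2$, a point of the cell $(\sigma(0),\tau(1))$ may have the same first coordinate as a point of $N_\sigma$, and then its first coordinate must be moved in the same way. The solution is to move a point as if it were in $N_\sigma$ up to the first coordinate at which it leaves $N_\sigma$, and not at all from there on.

\begin{lemma}[amalgamation]\label{lem:amalg}
Let $\sigma\in\Sigma(F,n)$ and $P\in\mathcal P_\alpha$ with $P\subseteq N_\sigma$. There is an $(F,n)$-preserving $E\in PK_\alpha$ with $E[N_\sigma]=P$.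
\end{lemma}

\begin{proof}
Let $P=K[C]$ with $K\in PK_\alpha$. For $\xi\le\alpha$ let $N^\xi=\{x|_\xi:x\in N_\sigma\}$, which is the image of $(\varphi_\sigma)_\xi$, and let $G_\xi=K_\xi\circ(\varphi_\sigma)_\xi^{-1}$. Then $G_\xi:N^\xi\to N^\xi$ is a continuous injection, $G_\xi(u)|_\eta=G_\eta(u|_\eta)$ for $\eta\le\xi$, and $G_\alpha[N_\sigma]=P$. For $x\in C$ let $\xi(x)$ be the least $\xi\in F$ with $\sigma(\xi)\not\subseteq x(\xi)$, and $\xi(x)=\alpha$ if there is none. Then $x|_{\xi(x)}\in N^{\xi(x)}$, and we put
\[
E(x)=G_{\xi(x)}(x|_{\xi(x)})^\frown x|_{[\xi(x),\alpha)} .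
\]
The function $x\mapsto\xi(x)$ takes finitely many values, each on a clopen set, so $E$ is continuous, and $E[N_\sigma]=G_\alpha[N_\sigma]=P$. Let $x\in N_\tau$, $\tau\in\Sigma(F,n)$, $\eta\in F$. If $\eta<\xi(x)$, then $\tau(\eta)=\sigma(\eta)\subseteq E(x)(\eta)$; if $\eta\ge\xi(x)$, then $E(x)(\eta)=x(\eta)\supseteq\tau(\eta)$. So $E[N_\tau]\subseteq N_\tau$.

We check Lemma~\ref{lem:crit} at $\eta<\alpha$. (a) Whether $\xi(x)\le\eta$ is determined by $x|_{\eta+1}$. If it holds, $E(x)(\eta)=x(\eta)$; if not, $E(x)|_{\eta+1}=G_{\eta+1}(x|_{\eta+1})$. (b) Let $x|_\eta=y|_\eta$ and $x(\eta)\ne y(\eta)$. If $\xi(x),\xi(y)\le\eta$, then $E(x)(\eta)=x(\eta)\ne y(\eta)=E(y)(\eta)$. If $\xi(x),\xi(y)>\eta$, use the injectivity of $G_{\eta+1}$. In the remaining case, say $\xi(x)\le\eta<\xi(y)$, the equality $x|_\eta=y|_\eta$ forces $\xi(x)=\eta\in F$, and then $E(x)(\eta)=x(\eta)\not\supseteq\sigma(\eta)$ while $E(y)(\eta)\supseteq\sigma(\eta)$.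
\end{proof}

The second way shrinks all cells at once into neighborhoods of chosen points. Here the points have to fit together. Points $x_\sigma\in N_\sigma$, $\sigma\in\Sigma(F,n)$, are \emph{aligned} if for all $\xi<\alpha$ and $\sigma,\tau\in\Sigma(F,n)$,
\[
\sigma|_{\xi+1}=\tau|_{\xi+1}\ \Longrightarrow\ x_\sigma(\xi)=x_\tau(\xi).
\]
Figure~\ref{fig:aligned} shows the case $\alpha=2$ and why the condition cannot be dropped.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw (0,0) rectangle (4,4);
\draw (6,0) rectangle (10,4);
\draw[dashed] (2,0)--(2,4) (0,2)--(4,2) (8,0)--(8,4) (6,2)--(10,2);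
\foreach \x/\y in {0.8/0.9,0.8/3.1,3.1/1.3,3.1/2.7,6.5/0.9,7.4/3.1,9.1/1.3,9.1/2.7} {
  \draw[fill=gray!25] (\x-0.25,\y-0.25) rectangle (\x+0.25,\y+0.25);
  \fill (\x,\y) circle (1.5pt);
}
\node at (2,-0.45) {aligned};
\node at (8,-0.45) {not aligned};
\end{tikzpicture}
\caption{The four cells of $C_2=2^\omega\times2^\omega$ given by the first bit of each coordinate, with one point chosen in each cell; the first coordinate is horizontal. Left: the points in each column have the same first coordinate, and a projection-keeping map can send each cell into the shaded box around its point. Right: no projection-keeping map does this, since two points on one vertical line in the left column would be sent to points with different first coordinates.}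
\label{fig:aligned}
\end{figure}

\begin{lemma}[shrinking around aligned points]\label{lem:shrink}
Let $x_\sigma\in N_\sigma$, $\sigma\in\Sigma(F,n)$, be aligned, and let $B_\sigma$ be a neighborhood of $x_\sigma$. There is an $(F,n)$-preserving $E\in PK_\alpha$ with $E[N_\sigma]\subseteq B_\sigma$ for all $\sigma$.
\end{lemma}

\begin{proof}
Choose a finite $F'$ with $F\subseteq F'\subseteq\alpha$ and $l\ge n$ such that for each $\sigma$, every $x$ with $x(\xi)|_l=x_\sigma(\xi)|_l$ for all $\xi\in F'$ lies in $B_\sigma$. For $t\in2^\omega$ let $t^{-n}\in 2^\omega$ be $t$ with its first $n$ terms deleted. For $x\in N_\sigma$ put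
\[
E(x)(\xi)=\begin{cases}(x_\sigma(\xi)|_l)^\frown x(\xi)^{-n}&\text{if }\xi\in F,\\ (x_\sigma(\xi)|_l)^\frown x(\xi)&\text{if }\xi\in F'\setminus F,\\ x(\xi)&\text{otherwise.}\end{cases}
\]
The map $E$ is continuous on each cell, and $E[N_\sigma]\subseteq B_\sigma\cap N_\sigma$ because $x_\sigma\in N_\sigma$ and $l\ge n$. We check Lemma~\ref{lem:crit}. (a) The value $E(x)(\xi)$ is computed from $x(\xi)$ and $x_\sigma(\xi)$; by alignment the latter depends only on $\sigma|_{\xi+1}$, which is determined by $x|_{\xi+1}$. (b) Let $x\in N_\sigma$, $y\in N_\tau$, $x|_\xi=y|_\xi$, $x(\xi)\ne y(\xi)$. If $\xi\in F$ and $\sigma(\xi)\ne\tau(\xi)$, then $E(x)(\xi)\supseteq\sigma(\xi)$ and $E(y)(\xi)\supseteq\tau(\xi)$ differ. Otherwise $\sigma|_{\xi+1}=\tau|_{\xi+1}$, so $x_\sigma(\xi)=x_\tau(\xi)$ and the same prefix is used for $x$ and $y$. What follows the prefix differs: for $\xi\notin F$ it is $x(\xi)$ and $y(\xi)$, and for $\xi\in F$ it is $x(\xi)^{-n}$ and $y(\xi)^{-n}$, where the deleted parts both equal $\sigma(\xi)$.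
\end{proof}

\subsection*{Fusion}
Fix finite sets $F_0\subseteq F_1\subseteq\cdots$ with $\bigcup_nF_n=\alpha$ and put $\Sigma_n=\Sigma(F_n,n)$. For $x\in C$, and also for $x\in\Sigma_m$ with $m\ge n$, let $\pi_n(x)=(x(\xi)|_n)_{\xi\in F_n}\in\Sigma_n$. Thus $x\in N_{\pi_n(x)}$ for $x\in C$, and $N_{\sigma'}\subseteq N_{\pi_n(\sigma')}$ for $\sigma'\in\Sigma_m$. The set $\Sigma_0$ has one element, whose cell is $C$.

\begin{lemma}[fusion]\label{lem:fusion}
Let $E_n\in PK_\alpha$ be $(F_n,n)$-preserving, let $H_n=E_0E_1\cdots E_n$, and suppose $\operatorname{diam}H_n[N_\sigma]\le2^{-n}$ for all $n$ and $\sigma\in\Sigma_n$. Then $(H_n)$ converges uniformly to some $H\in PK_\alpha$, and $H[N_\sigma]\subseteq H_n[N_\sigma]$ for all $n$ and $\sigma\in\Sigma_n$.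
\end{lemma}

\begin{proof}
For $m>n$ each cell of level $n$ is a union of cells of level $m$, so $E_m$ is $(F_n,n)$-preserving, and $H_m[N_\sigma]\subseteq H_n[N_\sigma]$ for $\sigma\in\Sigma_n$. The right side is compact of diameter at most $2^{-n}$, which gives uniform convergence and the inclusion. If $x|_\beta=y|_\beta$, then $H_n(x)|_\beta=H_n(y)|_\beta$ for all $n$, so $H(x)|_\beta=H(y)|_\beta$. If $x(\eta)\ne y(\eta)$ for some $\eta<\beta$, choose $n$ with $\eta\in F_n$ and $x(\eta)|_n\ne y(\eta)|_n$. By the inclusion, $H(x)=H_n(x')$ and $H(y)=H_n(y')$ with $x'\in N_{\pi_n(x)}$ and $y'\in N_{\pi_n(y)}$. Then $x'(\eta)\ne y'(\eta)$, and so $H(x)|_\beta\ne H(y)|_\beta$ because $H_n\in PK_\alpha$.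
\end{proof}

A family $\mathcal H\subseteq\mathcal P_\alpha$ is \emph{hereditary} if it contains every $P'\in\mathcal P_\alpha$ that is a subset of some $P\in\mathcal H$, and \emph{dense} if every $P\in\mathcal P_\alpha$ has a subset in $\mathcal H$. The intersection of two hereditary dense families is hereditary and dense. For $\varepsilon>0$ the family of all $P\in\mathcal P_\alpha$ of diameter at most $\varepsilon$ is hereditary and dense: pass from $K[C]$ to $K[N_\rho]$ for a small cell $N_\rho$.

\begin{corollary}\label{cor:fusion}
Let $\mathcal H_n\subseteq\mathcal P_\alpha$, $n\in\omega$, be hereditary and dense. There is $H\in PK_\alpha$ with $H[N_\sigma]\in\mathcal H_n$ for all $n$ and $\sigma\in\Sigma_n$.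
\end{corollary}

\begin{proof}
We may assume that the members of $\mathcal H_n$ have diameter at most $2^{-n}$. Let $H_{-1}=\mathrm{id}$. Given $K=H_{n-1}$, we find an $(F_n,n)$-preserving $E_n$ with $KE_n[N_\sigma]\in\mathcal H_n$ for all $\sigma\in\Sigma_n$, and put $H_n=KE_n$. List $\Sigma_n=\{\sigma_1,\dots,\sigma_l\}$ and let $E^0=\mathrm{id}$. Given $E^{i-1}$, pick $P_i\in\mathcal H_n$ with $P_i\subseteq KE^{i-1}[N_{\sigma_i}]$. By Lemma~\ref{lem:basic}(1), $(KE^{i-1})^{-1}[P_i]$ is an iterated perfect subset of $N_{\sigma_i}$, so by Lemma~\ref{lem:amalg} it equals $D_i[N_{\sigma_i}]$ for an $(F_n,n)$-preserving $D_i$. Put $E^i=E^{i-1}D_i$; then $KE^i[N_{\sigma_i}]=P_i$. For $E_n=E^l$ we have $KE_n[N_{\sigma_i}]=KE^iD_{i+1}\cdots D_l[N_{\sigma_i}]\subseteq P_i$, so $KE_n[N_{\sigma_i}]\in\mathcal H_n$ by heredity. Let $H$ be the limit given by Lemma~\ref{lem:fusion}. For $\sigma\in\Sigma_n$ the iterated perfect set $H[N_\sigma]$ is a subset of $H_n[N_\sigma]\in\mathcal H_n$.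
\end{proof}

We can now name the property that the forcing argument will use.

\begin{definition}\label{def:S}
For a compact space $M$ let $\mathcal S(M)$ be the family of all $Y\subseteq M$ such that for every $\alpha<\omega_1$ and every continuous $\Theta:C_\alpha\to M$ there is $H\in PK_\alpha$ with $\Theta H[C_\alpha]\subseteq Y$ or $\Theta H[C_\alpha]\cap Y=\emptyset$.
\end{definition}

For $\alpha=1$ and $\Theta$ an embedding this says that every perfect set has a perfect subset inside or outside $Y$. So Bernstein sets are not in $\mathcal S(2^\omega)$.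

\section{A dichotomy for Menger sets}\label{sec:dich}

\begin{theorem}\label{thm:dich}
Let $\alpha<\omega_1$, let $Z\ne\emptyset$ be compact, metrizable and zero-dimensional, and let $X\subseteq C_\alpha\times Z$ be Menger. Then either
\begin{enumerate}
\item[(i)] there is $H\in PK_\alpha$ with $H[C_\alpha]\times Z\subseteq X$, or
\item[(ii)] there are $H\in PK_\alpha$ and a continuous $f:C_\alpha\to Z$ with $(H(x),f(x))\notin X$ for all $x\in C_\alpha$.
\end{enumerate}
\end{theorem}

For $\alpha=1$ and a one-point $Z$ this is Proposition~\ref{prop:one}. The main theorem needs only a one-point $Z$, but the induction on $\alpha$ does not close up in that form. Consider a Menger set $X\subseteq C_2$ that contains no iterated perfect set. To play as in Proposition~\ref{prop:one}, ONE needs a point outside $X$ in every cell, and by Figure~\ref{fig:aligned} the points must be aligned. So he needs a first coordinate $a$ such that for each of the finitely many cells $Q$ of the second coordinate, $\{a\}\times Q\not\subseteq X$. If for one $Q$ he can pass to a perfect set of such $a$'s inside any given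 perfect set, he can treat the cells $Q$ one after another. This is the theorem for $\alpha=1$ with $Z=Q$. It cannot be replaced by Proposition~\ref{prop:one} applied to $\{a:\{a\}\times Q\subseteq X\}$, because sets of this form need not be Menger: for $Z=\omega+1$ and the $\sigma$-compact set $X=\{(a,k):\exists j\ge k\ a(j)=1\}\cup(2^\omega\times\{\omega\})$ we get $\{a:\{a\}\times Z\subseteq X\}=2^\omega\setminus\mathrm{Fin}$.

Fix $\alpha$, $Z$ and $X\subseteq C\times Z$, where $C=C_\alpha$. For $U\subseteq C$ and a nonempty clopen $V\subseteq Z$ we say that $X$ is \emph{thin on $(U,V)$} if there is no $P\in\mathcal P_\alpha$ with $P\subseteq U$ and $P\times V\subseteq X$. Alternative (i) fails exactly when $X$ is thin on $(C,Z)$. Thinness passes from $(U,V)$ to $(U',V)$ for $U'\subseteq U$. For $H\in PK_\alpha$ let $X^H=(H\times\mathrm{id})^{-1}[X]$. By Lemma~\ref{lem:basic}(1),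
\begin{equation}\label{eq:thin}
X^H\text{ is thin on }(U,V)\iff X\text{ is thin on }(H[U],V).
\end{equation}

\subsection*{Localizing thinness}
The parameter $Z$ creates a new difficulty. After TWO's move, ONE must shrink in $Z$ as well, to a small neighborhood $W$ of the point $z$ that he played, and thinness does not pass to smaller sets in the second entry. For example, let $\alpha=1$, $Z=\{0,1\}$, $u\in 2^\omega$ and $X=(2^\omega\setminus\{u\})\times\{0\}$. Then $X$ is thin on $(2^\omega,Z)$ and $(u,0)\notin X$, but $X$ is not thin on $(U,\{0\})$ for any neighborhood $U$ of $u$. A preliminary fusion removes such points; it does not use the Menger property.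

\begin{lemma}\label{lem:local}
For every $X\subseteq C\times Z$ there is $H\in PK_\alpha$ such that $X'=X^H$ satisfies
\begin{enumerate}
\item[(L)] if $(x,z)\in(C\times Z)\setminus X'$ and $V\ni z$ is clopen, then $X'$ is thin on $(U,V)$ for some clopen $U\ni x$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $(V_n)_{n\in\omega}$ list the nonempty clopen subsets of $Z$, with repetitions if necessary. Let $\mathcal H_n$ be the family of all $P\in\mathcal P_\alpha$ such that $P\times V_n\subseteq X$ or $X$ is thin on $(P,V_n)$. It is hereditary. It is dense: if $X$ is not thin on $(P,V_n)$, then some $P'\subseteq P$ in $\mathcal P_\alpha$ has $P'\times V_n\subseteq X$. Take $H$ from Corollary~\ref{cor:fusion}. Let $(x,z)\notin X^H$, $z\in V=V_n$ and $\sigma=\pi_n(x)$. The point $(H(x),z)$ shows that $H[N_\sigma]\times V_n\not\subseteq X$, so $X$ is thin on $(H[N_\sigma],V_n)$, and by \eqref{eq:thin} the cell $U=N_\sigma$ works.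
\end{proof}

\subsection*{Aligned points outside $X$}
This is where the inductive hypothesis enters. Alignment imposes no condition at coordinates $\xi\ge\max F$, since there $\sigma|_{\xi+1}=\tau|_{\xi+1}$ means $\sigma=\tau$. It is therefore enough to control the coordinates below $\beta=\max F$, and we absorb all other coordinates into the parameter space.

\begin{lemma}\label{lem:points}
Let $F\subseteq\alpha$ be finite and nonempty, $n\in\omega$ and $\beta=\max F$, and assume that Theorem~\ref{thm:dich} holds for $\beta$ and all parameter spaces. Let $X\subseteq C\times Z$ be Menger, $K\in PK_\alpha$, and let $V_\sigma\subseteq Z$, $\sigma\in\Sigma(F,n)$, be nonempty clopen sets such that $X$ is thin on each $(K[N_\sigma],V_\sigma)$. Then there are an $(F,n)$-preserving $E\in PK_\alpha$, aligned points $x_\sigma\in N_\sigma$ and points $z_\sigma\in V_\sigma$ with $(KE(x_\sigma),z_\sigma)\notin X$ for all $\sigma$.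
\end{lemma}

\begin{proof}
Identify $C$ with $C_\beta\times C_{[\beta,\alpha)}$ by writing $x=a^\frown w$. For $\sigma\in\Sigma(F,n)$ let $\bar\sigma=\sigma|_\beta\in\Sigma(F\cap\beta,n)$, let $\bar N_\sigma\subseteq C_\beta$ be the cell of $\bar\sigma$, and let $N'_\sigma=\{w\in C_{[\beta,\alpha)}:\sigma(\beta)\subseteq w(\beta)\}$, so that $N_\sigma=\bar N_\sigma\times N'_\sigma$. Call $D\in PK_\beta$ \emph{admissible} if it is $(F\cap\beta,n)$-preserving; then $D^+$ is $(F,n)$-preserving. A point outside $X$ found for one cell would be moved when the next cell is treated, so we secure such points over every base point. For $K'\in PK_\alpha$ consider the statement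
\begin{enumerate}
\item[$(*_\sigma)$] for every $a\in\bar N_\sigma$ there are $w\in N'_\sigma$ and $z\in V_\sigma$ with $(K'(a^\frown w),z)\notin X$.
\end{enumerate}
If $K'$ satisfies $(*_\sigma)$ and $D$ is admissible, then $K'D^+$ satisfies $(*_\sigma)$: given $a\in\bar N_\sigma$, take $w,z$ for the point $D(a)\in\bar N_\sigma$ and note that $K'D^+(a^\frown w)=K'(D(a)^\frown w)$. So we can go through the $\sigma$'s one after another, each time composing on the right with some $D^+$.

At the step for $\sigma$ let $K_*$ be the current map. It is $K$ composed with an $(F,n)$-preserving map, so $K_*[N_\sigma]\subseteq K[N_\sigma]$ and $X$ is thin on $(K_*[N_\sigma],V_\sigma)$. Let $Z'=N'_\sigma\times V_\sigma$, a nonempty compact space, and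
\[
X_\sigma=\{(a,(w,z))\in C_\beta\times Z':(K_*(\varphi_{\bar\sigma}(a)^\frown w),z)\in X\}.
\]
This set is Menger by Lemma~\ref{lem:menger}(2). Suppose that $G[C_\beta]\times Z'\subseteq X_\sigma$ for some $G\in PK_\beta$. Since $\varphi_\sigma$ acts coordinatewise, $\varphi_\sigma G^+[C]=\varphi_{\bar\sigma}G[C_\beta]\times N'_\sigma$, so $P=K_*\varphi_\sigma G^+[C]$ is an iterated perfect subset of $K_*[N_\sigma]$ with $P\times V_\sigma\subseteq X$, contrary to thinness. Hence alternative (ii) holds for $X_\sigma$: there is $G\in PK_\beta$ such that for every $a'\in C_\beta$ some $(w,z)\in Z'$ satisfies $(K_*(\varphi_{\bar\sigma}G(a')^\frown w),z)\notin X$. By Lemma~\ref{lem:amalg} in $C_\beta$ there is an admissible $D$ with $D[\bar N_\sigma]=\varphi_{\bar\sigma}G[C_\beta]$. Given $a\in\bar N_\sigma$, write $D(a)=\varphi_{\bar\sigma}G(a')$ and take $(w,z)$ for $a'$; then $(K_*D^+(a^\frown w),z)\notin X$. So $K_*D^+$ satisfies $(*_\sigma)$.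

We arrive at an $(F,n)$-preserving $E$ such that $KE$ satisfies $(*_\sigma)$ for all $\sigma$. Define $a_\sigma\in\bar N_\sigma$ by $a_\sigma(\xi)=\sigma(\xi)^\frown0^\omega$ for $\xi\in F\cap\beta$ and $a_\sigma(\xi)=0^\omega$ for the other $\xi<\beta$. Take $w_\sigma,z_\sigma$ from $(*_\sigma)$ for $a_\sigma$ and let $x_\sigma=a_\sigma{}^\frown w_\sigma$. These points are aligned: for $\xi<\beta$ the value $x_\sigma(\xi)$ depends only on $\sigma(\xi)$ or is $0^\omega$, and for $\xi\ge\beta$ there is nothing to check.
\end{proof}

\subsection*{The game}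

\begin{proof}[Proof of Theorem~\ref{thm:dich}]
We use induction on $\alpha$, for all $Z$ at once. If $\alpha=0$, then $C_0$ is a point, and either $C_0\times Z\subseteq X$ or some point of $C_0\times Z$ is not in $X$. Let $\alpha>0$, assume the theorem for all $\beta<\alpha$, and assume that (i) fails, so that $X$ is thin on $(C,Z)$.

Take $H^*$ from Lemma~\ref{lem:local}. The set $X^{H^*}$ is Menger by Lemma~\ref{lem:menger}(2), it is thin on $(C,Z)$ by \eqref{eq:thin}, and if $H,f$ witness (ii) for $X^{H^*}$, then $H^*H,f$ witness (ii) for $X$. So we may assume that $X$ itself satisfies (L). Fix $F_0\subseteq F_1\subseteq\cdots$ as in Section~\ref{sec:pk}, all nonempty. Then $\max F_n<\alpha$, and Lemma~\ref{lem:points} applies to each $(F_n,n)$. In $C\times Z$ use the bases $O_k(x,z)=O_k(x)\times O_k(z)$.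

We describe a strategy for ONE in the puncture game for $X\subseteq C\times Z$; all choices are made by a fixed choice function. At the start of inning $n$ he has $H_{n-1}\in PK_\alpha$ and nonempty clopen sets $V_\sigma\subseteq Z$, $\sigma\in\Sigma_n$, such that
\begin{equation}\label{eq:inv}
X\text{ is thin on }(H_{n-1}[N_\sigma],V_\sigma)\text{ for all }\sigma\in\Sigma_n .
\end{equation}
For $n=0$ take $H_{-1}=\mathrm{id}$ and $V_\sigma=Z$. Lemma~\ref{lem:points} with $K=H_{n-1}$ gives an $(F_n,n)$-preserving $E^0_n$, aligned points $x_\sigma\in N_\sigma$ and points $z_\sigma\in V_\sigma$. Put $H'_n=H_{n-1}E^0_n$ and $u_\sigma=H'_n(x_\sigma)$. ONE plays $A_n=\{(u_\sigma,z_\sigma):\sigma\in\Sigma_n\}$, which is disjoint from $X$, and TWO answers $k_n$.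

For $\sigma\in\Sigma_n$ choose a clopen $W_\sigma$ with $z_\sigma\in W_\sigma\subseteq V_\sigma\cap O_{k_n}(z_\sigma)$ and $\operatorname{diam}W_\sigma\le2^{-n}$. By (L) there is a clopen $U_\sigma\ni u_\sigma$ such that $X$ is thin on $(U_\sigma,W_\sigma)$. By continuity there is a neighborhood $B_\sigma$ of $x_\sigma$ with $H'_n[B_\sigma]\subseteq U_\sigma\cap O_{k_n}(u_\sigma)$ and $\operatorname{diam}H'_n[B_\sigma]\le2^{-n}$. Lemma~\ref{lem:shrink} gives an $(F_n,n)$-preserving $E^1_n$ with $E^1_n[N_\sigma]\subseteq B_\sigma$ for all $\sigma\in\Sigma_n$. Put $E_n=E^0_nE^1_n$ and $H_n=H_{n-1}E_n=H'_nE^1_n$. Then for $\sigma\in\Sigma_n$,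
\begin{equation}\label{eq:step}
H_n[N_\sigma]\subseteq U_\sigma\cap O_{k_n}(u_\sigma),\qquad\operatorname{diam}H_n[N_\sigma]\le2^{-n}.
\end{equation}
For $\sigma'\in\Sigma_{n+1}$ and $\sigma=\pi_n(\sigma')$ put $V_{\sigma'}=W_\sigma$. Since $H_n[N_{\sigma'}]\subseteq H_n[N_\sigma]\subseteq U_\sigma$, condition \eqref{eq:inv} holds for $n+1$.

Take the play given by Lemma~\ref{lem:puncture}, and let $H=\lim H_n\in PK_\alpha$ be given by Lemma~\ref{lem:fusion}. For $x\in C$ we have $W_{\pi_{n+1}(x)}\subseteq V_{\pi_{n+1}(x)}=W_{\pi_n(x)}$, and these nonempty clopen subsets of the compact space $Z$ have diameters tending to $0$. Let $f(x)$ be the unique point of $\bigcap_nW_{\pi_n(x)}$. Then $f[N_\sigma]\subseteq W_\sigma$ for $\sigma\in\Sigma_n$, so $f$ is continuous. For $x\in C$, $n\in\omega$ and $\sigma=\pi_n(x)$, we have $H(x)\in H_n[N_\sigma]\subseteq O_{k_n}(u_\sigma)$ by \eqref{eq:step} and $f(x)\in W_\sigma\subseteq O_{k_n}(z_\sigma)$. So $(H(x),f(x))\in\bigcup_{u\in A_n}O_{k_n}(u)$ for every $n$, and hence $(H(x),f(x))\notin X$. This is (ii).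
\end{proof}

The Menger property was used in the game and, through Lemma~\ref{lem:menger}(2), to keep the sets $X^{H^*}$ and $X_\sigma$ within the scope of the induction.

\begin{corollary}\label{cor:S}
Let $M,N\ne\emptyset$ be compact, metrizable and zero-dimensional.
\begin{enumerate}
\item If $X\subseteq M$ is Menger, then $X\in\mathcal S(M)$.
\item If $X\subseteq M\times N$ is Menger, then $\{a\in M:\{a\}\times N\subseteq X\}\in\mathcal S(M)$.
\end{enumerate}
\end{corollary}

\begin{proof}
(2) Given $\Theta:C_\alpha\to M$, apply Theorem~\ref{thm:dich} to $(\Theta\times\mathrm{id})^{-1}[X]\subseteq C_\alpha\times N$, which is Menger by Lemma~\ref{lem:menger}(2). In case (i) every $a\in\Theta H[C_\alpha]$ satisfies $\{a\}\times N\subseteq X$. In case (ii) none does, since $(\Theta H(x),f(x))\notin X$. Part (1) is the case of a one-point $N$.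
\end{proof}

\section{Iterated perfect sets as conditions of the Sacks iteration}\label{sec:sacks}

Throughout this section $W$ is a model of ZFC and $\delta$ an ordinal. A \emph{perfect tree} is a nonempty $T\subseteq2^{<\omega}$ closed under initial segments in which every node has a \emph{splitting} extension, that is, an extension $u$ with $u^\frown0,u^\frown1\in T$. The set $[T]$ of its branches is perfect, and the initial segments of the points of a perfect set form a perfect tree. \emph{Sacks forcing} is the set of perfect trees ordered by inclusion. The countable support iteration $P_\delta$ consists of the functions $p$ on $\delta$ such that each $p(\xi)$ is a $P_\xi$-name for a perfect tree and the support $\operatorname{supp}(p)$, the set of $\xi$ at which $p(\xi)$ is not the trivial condition $2^{<\omega}$, is countable; $q\le p$ means that $q|_\xi\Vdash q(\xi)\subseteq p(\xi)$ for all $\xi<\delta$. For a generic $G$ let $G_\xi=\{p|_\xi:p\in G\}$, let $s_\xi$ be the unique common branch of the trees $p(\xi)[G_\xi]$, $p\in G$, and let $s=(s_\xi)_{\xi<\delta}$. We define $P_\xi$-names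 by describing their values in $W[G_\xi]$. If $r\in P_\xi$ and $r\le p|_\xi$, then $r^\frown p|_{[\xi,\delta)}$ is a condition below $p$. Consequently,
\begin{equation}\label{eq:decide}
\text{if $p$ decides the value of a $P_\xi$-name, then $p|_\xi$ forces the same value.}
\end{equation}

\subsection*{Codes and absoluteness}
Let $S,S'\in W$ be countable in $W$; the space $2^\omega$ is $C_1$. A clopen subset of $C_S$ is a finite union of cells and is described by a finite set of $\sigma$'s. A continuous $\Theta:C_S\to C_{S'}$ is determined by the clopen sets $\{x:\Theta(x)(\eta)(k)=1\}$ for $\eta\in S'$, $k\in\omega$, and every family of clopen sets indexed by $S'\times\omega$ arises in this way. A function that assigns to each $(\eta,k)$ a description of the corresponding clopen set is a \emph{code} for $\Theta$. A code for a closed set is a set of cells whose union is its complement. In a generic extension of $W$, the letter $\Theta$ denotes the map on the new space $C_S$ defined by the same code, and likewise for closed sets. The statements ``$\Theta=\Theta'H$'', ``$H\in PK_S$'' (by Lemma~\ref{lem:crit}),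 ``$H_\xi(x|_\xi)=H(x)|_\xi$ for all $x$'', and ``$\Theta[N]\subseteq A$'', ``$\Theta[N]\cap A=\emptyset$'' for a cell $N$ and a closed set $A$ consist of a universal quantifier over points followed by quantifiers over countable sets. They are $\Pi^1_1$ in the codes, and $\Pi^1_1$ statements are absolute between $W$ and its generic extensions. Here and below $H_\xi\in PK_{S\cap\xi}$ is the map induced by $H\in PK_S$, and for $\xi\in S$, $y\in C_{S\cap\xi}$, $t\in2^\omega$ we write $y^\frown t\in C_{S\cap(\xi+1)}$ for the extension of $y$ with value $t$ at $\xi$.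

\subsection*{From maps to conditions}
An iterated perfect set defines a condition: at coordinate $\xi$, play the section of the set over the generic reals seen so far.

\begin{lemma}\label{lem:qH}
Let $S\subseteq\delta$ be countable. To each $H\in PK_S$ in $W$ one can assign $q_H\in P_\delta$ such that $q_H\Vdash s|_S\in H[C_S]$ and $q_{HE}\le q_H$ for all $E\in PK_S$.
\end{lemma}

\begin{proof}
For $\xi\in S$ and $y\in C_{S\cap\xi}$ the map $t\mapsto H_{\xi+1}(y^\frown t)(\xi)$ is continuous. It is injective, because $H_{\xi+1}$ is injective and $H_{\xi+1}(y^\frown t)|_\xi=H_\xi(y)$ for all $t$. So its image is perfect; let $T_H(\xi,y)$ be its tree. For $\xi\in S$ let $q_H(\xi)$ name the following tree of $W[G_\xi]$: if $s|_{S\cap\xi}=H_\xi(y)$ for some $y$, which is then unique, it is $T_H(\xi,y)$, and otherwise it is $2^{<\omega}$. For $\xi\notin S$ let $q_H(\xi)$ be trivial.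

We show by induction on $\xi\le\delta$ that $q_H|_\xi\Vdash s|_{S\cap\xi}\in H_\xi[C_{S\cap\xi}]$. The step from $\xi\notin S$ to $\xi+1$ changes nothing. Let $\xi\in S$, $q_H|_{\xi+1}\in G_{\xi+1}$ and $s|_{S\cap\xi}=H_\xi(y)$. Then $s_\xi$ is a branch of $T_H(\xi,y)$, so for each $m$ there is $t_m$ with $s_\xi|_m\subseteq H_{\xi+1}(y^\frown t_m)(\xi)$. An accumulation point $t$ of $(t_m)$ in $W[G_{\xi+1}]$ satisfies $s_\xi=H_{\xi+1}(y^\frown t)(\xi)$, and thus $s|_{S\cap(\xi+1)}=H_{\xi+1}(y^\frown t)$. If $\xi$ is a limit, then in $W[G_\xi]$ there are unique $y_\eta$ with $H_\eta(y_\eta)=s|_{S\cap\eta}$ for $\eta<\xi$. By uniqueness $y_\eta=y_{\eta'}|_\eta$ for $\eta<\eta'$, and $y=\bigcup_\eta y_\eta$ satisfies $H_\xi(y)=s|_{S\cap\xi}$.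

For the last claim let $\xi\in S$ and $q_{HE}|_\xi\in G_\xi$. Then $s|_{S\cap\xi}=H_\xi(E_\xi(y))$ for some $y$, so $q_{HE}(\xi)[G_\xi]=T_{HE}(\xi,y)$ and $q_H(\xi)[G_\xi]=T_H(\xi,E_\xi(y))$. For every $t$ there is $t'$ with $E_{\xi+1}(y^\frown t)=E_\xi(y)^\frown t'$, so the first tree is contained in the second.
\end{proof}

\subsection*{Splitting levels}
The converse, that the conditions $q_H$ are dense and read names continuously, needs the analogue of cells for conditions. For a perfect tree $T$ let $e_T(\emptyset)$ be its first splitting node and $e_T(\upsilon^\frown i)$ the first splitting node extending $e_T(\upsilon)^\frown i$. Put $\rho_T(\emptyset)=\emptyset$ and $\rho_T(\upsilon^\frown i)=e_T(\upsilon)^\frown i$, and let $T*\upsilon$ be the perfect tree of all nodes of $T$ comparable with $\rho_T(\upsilon)$. Then $T*\emptyset=T$ and $T*\upsilon\subseteq T*(\upsilon|_j)$. For fixed $k$, every branch of $T$ extends exactly one node $\rho_T(\upsilon)$, $\upsilon\in2^k$, so the sets $[T*\upsilon]$ partition $[T]$ into relatively clopen pieces. If $\upsilon\neq\upsilon'$ in $2^k$ first differ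 at $j$, then branches of $T*\upsilon$ and $T*\upsilon'$ differ at position $|e_T(\upsilon|_j)|$. Write $T'\le_kT$ if $T'\subseteq T$ and $e_{T'}=e_T$ on $2^{<k}$; then $\rho_{T'}=\rho_T$ on $2^{\le k}$ and so $T'*\upsilon\subseteq T*\upsilon$ for $\upsilon\in2^{\le k}$.

For a finite $F\subseteq\delta$ write $q\le_{F,k}p$ if $q\le p$ and $q|_\xi\Vdash q(\xi)\le_kp(\xi)$ for $\xi\in F$. This relation is transitive. For $\sigma\in(2^k)^F$ let $p*\sigma\le p$ be obtained from $p$ by replacing $p(\xi)$ with $p(\xi)*\sigma(\xi)$ for $\xi\in F$. If $q\le_{F,k}p$, then $q*\sigma\le p*\sigma$, since $(q*\sigma)|_\xi\le q|_\xi$ forces $q(\xi)*\sigma(\xi)\subseteq p(\xi)*\sigma(\xi)$ for $\xi\in F$.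

\begin{lemma}\label{lem:levels}
Let $p\in P_\delta$, $F\subseteq\delta$ finite and $k\in\omega$.
\begin{enumerate}
\item The set $\{p*\sigma:\sigma\in(2^k)^F\}$ is predense below $p$.
\item If $k\ge1$, $\sigma\in(2^k)^F$ and $r\le p*\sigma$, there is $q\le_{F,k}p$ with $q*\sigma\le r$.
\item If $k\ge1$ and finitely many names for elements of $W$ are given, there is $q\le_{F,k}p$ such that each $q*\sigma$, $\sigma\in(2^k)^F$, decides all of them.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Given $r\le p$, go through $\xi\in F$ in increasing order. The condition $r|_\xi$ forces that $[r(\xi)]$ meets $[p(\xi)*\upsilon]$ for some $\upsilon\in2^k$, and that the intersection, being a nonempty relatively clopen subset of $[r(\xi)]$, is perfect. Extend $r|_\xi$ to decide such a $\upsilon$, put $\sigma(\xi)=\upsilon$, and replace $r(\xi)$ by the tree of the intersection. The final condition is below the original $r$ and below $p*\sigma$.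

(2) Let $q(\xi)$ be trivial for $\xi\notin\operatorname{supp}(p)\cup\operatorname{supp}(r)\cup F$. For the other $\xi$ let $q(\xi)$ name the following tree. If $r|_\xi\notin G_\xi$, it is $p(\xi)$. If $r|_\xi\in G_\xi$, it is $r(\xi)$ for $\xi\notin F$, and
\[
Q=R\cup\bigcup\{T*\upsilon:\upsilon\in2^k,\ \upsilon\ne\sigma(\xi)\}
\]
for $\xi\in F$, where $T$ and $R$ are the values of $p(\xi)$ and $r(\xi)$. In the last case $R$ is a perfect subtree of $T*\sigma(\xi)$, so its long nodes extend $\rho_T(\sigma(\xi))$, and this node is in $R$. Hence the perfect tree $Q\subseteq T$ contains $\rho_T(\upsilon)$ for all $\upsilon\in2^k$, so all $e_T(\upsilon')$ with $\upsilon'\in2^{<k}$ split in $Q$, and $Q\le_kT$. Moreover $Q*\sigma(\xi)=R$: a node of $T*\upsilon$ with $\upsilon\ne\sigma(\xi)$ that is comparable with $\rho_T(\sigma(\xi))$ is comparable with two incomparable nodes, so it is an initial segment of $\rho_T(\sigma(\xi))$ and lies in $R$. In all cases $q(\xi)\subseteq p(\xi)$, so $q\le_{F,k}p$. By induction on $\xi$, $(q*\sigma)|_\xi\le r|_\xi$: if this holds at $\xi$, then $(q*\sigma)|_\xi$ forces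 $r|_\xi\in G_\xi$, and hence $(q*\sigma)(\xi)=r(\xi)$.

(3) Go through all $\sigma$. If $p'$ is the current condition, extend $p'*\sigma$ to some $r$ deciding the names and apply (2). Earlier decisions are kept, since $q\le_{F,k}p'$ implies $q*\tau\le p'*\tau$ for all $\tau$.
\end{proof}

\subsection*{Continuous reading of names}

\begin{lemma}\label{lem:reading}
Let $p\in P_\delta$, let $\dot x$ be a name with $\Vdash\dot x\in2^\omega$, and let $S_0\subseteq\delta$ be countable. There are a countable $S$ with $S_0\subseteq S\subseteq\delta$, a map $H\in PK_S$ and a continuous $\Theta:C_S\to2^\omega$, all in $W$, such that $q_H\le p$ and $q_H\Vdash\dot x=\Theta(H^{-1}(s|_S))$.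
\end{lemma}

The idea is to build conditions $q_n$ such that the \emph{route} $\sigma$, the left-right choices of the generic reals at the first $n$ splitting levels of $q_n$, decides initial segments of $\dot x$ and of the $s_\xi$. A point $y\in C_S$ is an infinite route, $H(y)$ is the generic sequence it determines, and $\Theta(y)$ the value of $\dot x$. For $H$ to be projection-keeping, different routes must give different decided segments of $s_\xi$. So the segments must be long enough to pass the first $n$ splitting levels of $q_n(\xi)$, whose height is only a name and has to be decided first.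

\begin{proof}
\emph{The conditions $q_n$.} Let $q_0=p$, $F_0=\emptyset$, $\ell_0=0$. When $q_m$ is defined, enumerate $S_0\cup\operatorname{supp}(q_m)$ by natural numbers. Given $q_n,F_n,\ell_n$, let $F_{n+1}$ be $F_n$ together with the elements with index at most $n$ in the enumerations for $m\le n$; this ensures $\bigcup_nF_n=S:=S_0\cup\bigcup_n\operatorname{supp}(q_n)$. Put $k=n+1$ and $\Sigma_k=(2^k)^{F_k}$. For a perfect tree $T$ let $h_k(T)=1+\max\{|e_T(\upsilon)|:\upsilon\in2^{<k}\}$; note that $h_k(T')=h_k(T)$ if $T'\le_kT$. By Lemma~\ref{lem:levels}(3) there is $r\le_{F_k,k}q_n$ such that each $r*\sigma$, $\sigma\in\Sigma_k$, decides $h_k(q_n(\xi))$ for all $\xi\in F_k$. Let $\ell_k>\ell_n$ be at least as large as all decided values. By Lemma~\ref{lem:levels}(3) again there is $q_k\le_{F_k,k}r$ such that each $q_k*\sigma$, $\sigma\in\Sigma_k$, forces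
\[
\dot x|_k=u^k_\sigma\quad\text{and}\quad s_\xi|_{\ell_k}=t^k_\sigma(\xi)\ \ (\xi\in F_k)
\]
for some $u^k_\sigma\in2^k$ and $t^k_\sigma(\xi)\in2^{\ell_k}$. Let $\Sigma_0=\{\emptyset\}$ and $u^0_\emptyset=\emptyset$, and define $\pi_n$ as in Section~\ref{sec:pk}. The following hold for all $n$, all $\sigma,\tau\in\Sigma_n$ and $\xi\in F_n$.

(A) \emph{$(q_n*\sigma)|_{\xi+1}\Vdash s_\xi|_{\ell_n}=t^n_\sigma(\xi)$, and $t^n_\sigma(\xi)$ depends only on $\sigma|_{\xi+1}$.} The first part is \eqref{eq:decide}. The second follows because $(q_n*\sigma)|_{\xi+1}$ depends only on $\sigma|_{\xi+1}$.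

(B) \emph{If $(q_n*\sigma)|_\xi\in G_\xi$, then $t^n_\sigma(\xi)$ is the only node of length $\ell_n$ of the tree $q_n(\xi)[G_\xi]*\sigma(\xi)$.} Let $v$ be such a node, and let $r'\le(q_n*\sigma)|_\xi$ force $v\in q_n(\xi)*\sigma(\xi)$. Extend $r'$ at coordinate $\xi$ by the tree of nodes of $q_n(\xi)*\sigma(\xi)$ comparable with $v$. This condition is below $(q_n*\sigma)|_{\xi+1}$ and forces $s_\xi|_{\ell_n}=v$, so $v=t^n_\sigma(\xi)$ by (A).

(C) \emph{If $\sigma|_\xi=\tau|_\xi$ and $\sigma(\xi)\ne\tau(\xi)$, then $t^n_\sigma(\xi)\ne t^n_\tau(\xi)$.} Let $G_\xi$ be generic containing $(q_n*\sigma)|_\xi=(q_n*\tau)|_\xi$ and let $T=q_n(\xi)[G_\xi]$. Branches of $T*\sigma(\xi)$ and $T*\tau(\xi)$ differ at a position below $h_n(T)$. Since $q_n\le_{F_n,n}q_{n-1}$ and $q_n|_\xi\in G_\xi$, we have $h_n(T)=h_n(q_{n-1}(\xi)[G_\xi])$. This number is decided by $q_n*\sigma$ with a value at most $\ell_n$, hence by $(q_n*\sigma)|_\xi$ in view of \eqref{eq:decide}. So $h_n(T)\le\ell_n$, the two trees have no common node of length $\ell_n$, and (B) for $\sigma$ and $\tau$ gives the claim.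

(D) \emph{If $\sigma'\in\Sigma_{n+1}$ and $\pi_n(\sigma')=\sigma$, then $t^{n+1}_{\sigma'}(\xi)\supseteq t^n_\sigma(\xi)$ and $u^{n+1}_{\sigma'}\supseteq u^n_\sigma$.} Indeed $q_{n+1}*\sigma'\le q_n*\sigma'\le q_n*\sigma$.

\emph{The maps.} For $y\in C_S$ and $\xi\in S$ let
\[
H(y)(\xi)=\bigcup\{t^n_{\pi_n(y)}(\xi):n\in\omega,\ \xi\in F_n\},\qquad\Theta(y)=\bigcup_nu^n_{\pi_n(y)} .
\]
By (D) and $\ell_n\to\infty$ these are elements of $2^\omega$. Their initial segments of lengths $\ell_n$ and $n$ depend only on $\pi_n(y)$, so $H$ and $\Theta$ are continuous, and the same formulas compute them in generic extensions. By (A), $H(y)(\xi)$ depends only on $y|_{\xi+1}$. If $y|_\xi=y'|_\xi$ and $y(\xi)\ne y'(\xi)$, choose $n$ with $\xi\in F_n$ and $y(\xi)|_n\ne y'(\xi)|_n$; then (C) gives $H(y)(\xi)\ne H(y')(\xi)$. By Lemma~\ref{lem:crit}, $H\in PK_S$.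

Next we show that the route can be recovered from the generic reals.

(E) \emph{Let $\xi\le\delta$, $q_m|_\xi\in G_\xi$, $\hat y\in C_S\cap W[G_\xi]$, $s|_{S\cap\xi}=H_\xi(\hat y|_\xi)$ and $\sigma=\pi_m(\hat y)$. Then $(q_m*\sigma)|_\xi\in G_\xi$.} By Lemma~\ref{lem:levels}(1) in $P_\xi$ for the set $F_m\cap\xi$, there is $\tau\in\Sigma_m$ with $(q_m*\tau)|_\xi\in G_\xi$. It suffices to show $\tau|_\xi=\sigma|_\xi$. Otherwise let $\eta\in F_m\cap\xi$ be least with $\tau(\eta)\ne\sigma(\eta)$. By (A), $s_\eta|_{\ell_m}=t^m_\tau(\eta)$. By the definition of $H$, $s_\eta|_{\ell_m}=H(\hat y)(\eta)|_{\ell_m}=t^m_\sigma(\eta)$. This contradicts (C).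

\emph{$q_H$ lies below all $q_n$.} We prove by induction on $\xi\le\delta$ that $q_H|_\xi\le q_n|_\xi$ for all $n$. At limits there is nothing to prove, and for $\xi\notin S$ both $q_H(\xi)$ and $q_n(\xi)$ are trivial. Let $\xi\in S$ and $q_H|_\xi\in G_\xi$. By Lemma~\ref{lem:qH}, $s|_{S\cap\xi}=H_\xi(y)$ for some $y$, and by the inductive hypothesis all $q_m|_\xi$ are in $G_\xi$. Let $t\in2^\omega\cap W[G_\xi]$, extend $y^\frown t$ to $\hat y\in C_S\cap W[G_\xi]$, and let $m\ge n$ with $\xi\in F_m$. By (E) and (B), $t^m_{\pi_m(\hat y)}(\xi)\in q_m(\xi)[G_\xi]\subseteq q_n(\xi)[G_\xi]$. The union of these nodes over all such $m$ is $H(\hat y)(\xi)=H_{\xi+1}(y^\frown t)(\xi)$, which is therefore a branch of $q_n(\xi)[G_\xi]$. The tree $q_H(\xi)[G_\xi]=T_H(\xi,y)$ consists of the initial segments of such branches, so $q_H|_\xi\Vdash q_H(\xi)\subseteq q_n(\xi)$.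

In particular $q_H\le q_0=p$. Finally let $q_H\in G$ and $s|_S=H(y)$. By (E) with $\xi=\delta$ we have $q_n*\pi_n(y)\in G$, so $\dot x[G]|_n=u^n_{\pi_n(y)}$ for all $n$, that is, $\dot x[G]=\Theta(y)$.
\end{proof}

\section{Reflection and the proof of the main theorem}\label{sec:reflect}

Let $V\models\mathrm{CH}$, let $P_{\omega_2}$ be the countable support iteration of Sacks forcing of length $\omega_2$ in $V$, let $G$ be generic and $V_\alpha=V[G_\alpha]$ for $\alpha\le\omega_2$. The Sacks model is $V_{\omega_2}$. We use the following facts from \cite{BL}; ``real'' may be read as an element of $2^\omega$ or of $\omega^\omega$.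
\begin{enumerate}
\item[(S1)] $\omega_1$ is preserved, and $P_{\omega_2}$ has the $\omega_2$-chain condition.
\item[(S2)] $V_\alpha\models\mathrm{CH}$ for $\alpha<\omega_2$.
\item[(S3)] Every real of $V_{\omega_2}$ lies in some $V_\alpha$, $\alpha<\omega_2$. If $\operatorname{cf}(\alpha)=\omega_1$, every real of $V_\alpha$ lies in some $V_\beta$, $\beta<\alpha$.
\item[(S4)] For $\alpha<\omega_2$, $V_{\omega_2}$ is a generic extension of $V_\alpha$ by the countable support iteration of Sacks forcing of length $\omega_2$ as defined in $V_\alpha$, with generic sequence $(s_{\alpha+\xi})_{\xi<\omega_2}$.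
\end{enumerate}

A set $Y\in\mathcal S(2^\omega)$ of the final model need not belong to any $V_\alpha$, so a density argument over $V_\alpha$ cannot mention $Y$. It can mention the function that chooses the shrinking map $H$ for each $\Theta$, provided the restriction of this function to $V_\alpha$ is in $V_\alpha$.

\begin{lemma}\label{lem:reflect}
In $V_{\omega_2}$ let $\Phi:\omega_1\times\omega^\omega\to\omega^\omega$. There is $\alpha<\omega_2$ such that the restriction of $\Phi$ to $\omega_1\times(\omega^\omega\cap V_\alpha)$ belongs to $V_\alpha$.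
\end{lemma}

\begin{proof}
Work in $V$ with a name $\dot\Phi$ forced to be such a function. For $\beta<\omega_2$ let $(\dot c^\beta_i)_{i<\omega_1}$ be $P_\beta$-names forced to enumerate $\omega^\omega\cap V_\beta$; they exist by (S2). For $\gamma,i<\omega_1$ and $j\in\omega$ let $A^\beta_{\gamma,i,j}$ be a maximal antichain of conditions deciding $\dot\Phi(\gamma,\dot c^\beta_i)(j)$, and let $a^\beta_{\gamma,i,j}:A^\beta_{\gamma,i,j}\to\omega$ give the decided values. By (S1), for fixed $\beta$ these antichains contain at most $\omega_1$ conditions altogether, each with countable support, so all supports are contained in some $g(\beta)<\omega_2$. Let $\alpha$ be the supremum of a strictly increasing sequence $(\alpha_\nu)_{\nu<\omega_1}$ in $\omega_2$ with $\alpha_{\nu+1}>g(\beta)$ for all $\beta\le\alpha_\nu$. Then $\operatorname{cf}(\alpha)=\omega_1$ and $g(\beta)<\alpha$ for $\beta<\alpha$. By (S3) every $c\in\omega^\omega\cap V_\alpha$ is $\dot c^\beta_i[G_\beta]$ for some $\beta<\alpha$ and $i<\omega_1$, and $\Phi(\gamma,c)(j)=a^\beta_{\gamma,i,j}(p)$ for the unique $p\in A^\beta_{\gamma,i,j}\cap G$.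 Since $\operatorname{supp}(p)\subseteq\alpha$ for $p\in A^\beta_{\gamma,i,j}$, such $p$ is in $G$ exactly when $p|_\alpha\in G_\alpha$. So the restriction is computed from $G_\alpha$ and sequences in $V$.
\end{proof}

\begin{theorem}\label{thm:cover}
In the Sacks model, let $Y\in\mathcal S(2^\omega)$. Then $2^\omega$ is the union of at most $\omega_1$ compact sets each of which is contained in $Y$ or disjoint from $Y$.
\end{theorem}

\begin{proof}
Fix in $V$, for every $\gamma<\omega_1$, a surjection from $\omega$ onto the descriptions of clopen subsets of $C_\gamma$ and an injection of $\gamma\times\omega$ into $\omega$. With these, every $c\in\omega^\omega$ codes a continuous $\Theta^\gamma_c:C_\gamma\to2^\omega$, every $d\in\omega^\omega$ codes a continuous $H^\gamma_d:C_\gamma\to C_\gamma$, and all continuous maps occur. In $V_{\omega_2}$ choose for each $(\gamma,c)$ a code $d=\Phi(\gamma,c)$ with $H^\gamma_d\in PK_\gamma$ such that the compact set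
\[
K_{\gamma,c}=\Theta^\gamma_cH^\gamma_{\Phi(\gamma,c)}[C_\gamma]
\]
is contained in $Y$ or disjoint from $Y$. Take $\alpha$ from Lemma~\ref{lem:reflect}, put $W=V_\alpha$, and let $\mathcal K=\{K_{\gamma,c}:\gamma<\omega_1,\ c\in\omega^\omega\cap W\}$, computed in $V_{\omega_2}$. By (S2), $|\mathcal K|\le\omega_1$. It remains to show that $\mathcal K$ covers $2^\omega$.

Let $R\in W$ be the iteration in (S4), write $s$ for its generic sequence, let $x\in2^\omega$, and let $\dot x\in W$ be an $R$-name for $x$ with $\Vdash\dot x\in2^\omega$. The set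
\[
D=\{r\in R:\ r\Vdash\dot x\in\Theta^\gamma_cH^\gamma_{\Phi(\gamma,c)}[C_\gamma]\text{ for some }\gamma<\omega_1,\ c\in\omega^\omega\cap W\}
\]
belongs to $W$ by the choice of $\alpha$. It is dense. Given $p\in R$, take $S,H,\Theta\in W$ from Lemma~\ref{lem:reading} with $S_0=\emptyset$, let $\gamma<\omega_1$ be the order type of $S$, and identify $C_S$ with $C_\gamma$. Let $c\in W$ code $\Theta$ and let $H'=H^\gamma_{\Phi(\gamma,c)}$. Its code is in $W$, and $H'\in PK_\gamma$ holds in $W$ by absoluteness. By Lemma~\ref{lem:qH}, $q_{HH'}\le q_H\le p$, and $q_{HH'}$ forces $s|_S=HH'(y)$ for some $y$, hence $\dot x=\Theta(H^{-1}(s|_S))=\Theta H'(y)$. So $q_{HH'}\in D$. The generic filter meets $D$, which means that $x\in K_{\gamma,c}$ for some $K_{\gamma,c}\in\mathcal K$.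
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Corollary~\ref{cor:S}(1), applied in $V_{\omega_2}$, $X\in\mathcal S(2^\omega)$, and Theorem~\ref{thm:cover} gives the family. A member that contains a point of $X$ is contained in $X$, and a member that contains a point outside $X$ is disjoint from $X$; so $X$ is the union of the members of the first kind and $2^\omega\setminus X$ of the second.
\end{proof}

\begin{corollary}\label{cor:M}
In the Sacks model, let $M\ne\emptyset$ be compact, metrizable and zero-dimensional, and let $Y\in\mathcal S(M)$. Then $M$ is a union of at most $\omega_1$ compact sets each contained in $Y$ or disjoint from $Y$.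
\end{corollary}

\begin{proof}
Embed $M$ as a closed subset of $2^\omega$. We show $Y\in\mathcal S(2^\omega)$. Let $\Theta:C_\alpha\to2^\omega$ be continuous. By Corollary~\ref{cor:S}(1) for the compact set $M$ there is $H\in PK_\alpha$ with $\Theta H[C_\alpha]\cap M=\emptyset$ or $\Theta H[C_\alpha]\subseteq M$. In the first case $\Theta H[C_\alpha]\cap Y=\emptyset$. In the second, $Y\in\mathcal S(M)$ applied to $\Theta H$ gives $H'$ such that $HH'\in PK_\alpha$ works. Now apply Theorem~\ref{thm:cover} and intersect the compact sets with $M$.
\end{proof}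

\section{Cofinality, classification and sharpness}\label{sec:more}

\begin{theorem}\label{thm:more}
In the Sacks model the following hold.
\begin{enumerate}
\item For every Menger $X\subseteq2^\omega$ there are at most $\omega_1$ compact subsets of $X$ such that every compact subset of $X$ is contained in one of them; the same holds for $2^\omega\setminus X$.
\item For $Y\subseteq2^\omega$, both $Y$ and $2^\omega\setminus Y$ are unions of at most $\omega_1$ compact sets if and only if $Y\in\mathcal S(2^\omega)$.
\item $\mathcal S(2^\omega)$ is a $\sigma$-algebra containing all Menger sets (this part holds in ZFC). Hence every set in the $\sigma$-algebra generated by the Menger subsets of $2^\omega$ is a union of at most $\omega_1$ compact sets.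
\item $\omega_1$ cannot be replaced by $\omega$ in \textup{(a)} or in \textup{(b)}.
\end{enumerate}
\end{theorem}

\begin{proof}
(1) A compact set is a point of the hyperspace, so we apply Corollary~\ref{cor:M} there. Let $\mathbb K$ be the space of nonempty compact subsets of $2^\omega$ with the Vietoris topology; it is compact, metrizable and zero-dimensional. The relation $\Lambda=\{(K,x):x\in K\}$ is closed in $\mathbb K\times2^\omega$: if $x\notin K$, take a clopen $O\ni x$ missing $K$; then $\{K':K'\cap O=\emptyset\}\times O$ is an open neighborhood of $(K,x)$ missing $\Lambda$. If $\mathcal L\subseteq\mathbb K$ is compact, then $\bigcup\mathcal L$ is the projection of the compact set $\Lambda\cap(\mathcal L\times2^\omega)$ and so is compact. For $A\subseteq2^\omega$ let $\mathbb K(A)=\{K\in\mathbb K:K\subseteq A\}$. If $\mathbb K(A)\in\mathcal S(\mathbb K)$, then by Corollary~\ref{cor:M} $\mathbb K(A)=\bigcup_{i<\omega_1}\mathcal L_i$ with compact $\mathcal L_i$, and the sets $\bigcup\mathcal L_i$ are compact subsets of $A$ such that every compact subset of $A$ is contained in one of them.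 So it suffices to show that $\mathbb K(X)$ and $\mathbb K(2^\omega\setminus X)$ are in $\mathcal S(\mathbb K)$.

The space $\mathbb K\times X$ is Menger by Lemma~\ref{lem:menger}(3). Its closed subspace $\Lambda\cap(\mathbb K\times X)$ projects onto $\{K:K\cap X\ne\emptyset\}$, which is therefore Menger and in $\mathcal S(\mathbb K)$ by Corollary~\ref{cor:S}(1). Definition~\ref{def:S} is symmetric in $Y$ and its complement, so $\mathbb K(2^\omega\setminus X)\in\mathcal S(\mathbb K)$. For $\mathbb K(X)$ the parameter in Theorem~\ref{thm:dich} is needed. The set $Q=((\mathbb K\times2^\omega)\setminus\Lambda)\cup(\mathbb K\times X)$ is the union of an open, hence $\sigma$-compact, set and a Menger set, so it is Menger. We have $\{K\}\times2^\omega\subseteq Q$ if and only if every $x\in K$ is in $X$, so $\mathbb K(X)\in\mathcal S(\mathbb K)$ by Corollary~\ref{cor:S}(2).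

(2) One direction is Theorem~\ref{thm:cover}. For the other let $\mathcal B$ be a cover of $2^\omega$ by at most $\omega_1$ compact sets, each contained in $Y$ or disjoint from $Y$, and let $\Theta:C_\gamma\to2^\omega$ be continuous, $\gamma<\omega_1$. We find the required $H$ by looking at a generic point of $C_\gamma$. By (S3) and the regularity of $\omega_2$ there is $\beta<\omega_2$ such that $\Theta$ and each member of $\mathcal B$ have codes in $W=V_\beta$. By (S4), $s'=(s_{\beta+\xi})_{\xi<\gamma}$ is the generic sequence over $W$ for the iteration $P'_\gamma$ of length $\gamma$ defined in $W$. Pick $B\in\mathcal B$ with $\Theta(s')\in B$, and let $A=\Theta^{-1}[B]$, a closed set coded in $W$. Then $s'\in A$ holds in the extension of $W$ by $P'_\gamma$, so some $p\in P'_\gamma$ forces it. Lemma~\ref{lem:reading} with $\delta=S_0=\gamma$ and any name $\dot x$ gives $H\in PK_\gamma\cap W$ with $q_H\le p$. We claim that $H[C_\gamma]\subseteq A$ in $W$. Otherwise, since $A$ is closed, $W$ has a cell $N_\sigma$ with $H[N_\sigma]\cap A=\emptyset$, and this persists in extensions. By Lemma~\ref{lem:qH},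 $q_{H\varphi_\sigma}\le q_H\le p$ forces $s'\in H\varphi_\sigma[C_\gamma]=H[N_\sigma]$, contrary to $p\Vdash s'\in A$. By absoluteness $H\in PK_\gamma$ and $H[C_\gamma]\subseteq A$ hold in $V_{\omega_2}$. Thus $\Theta H[C_\gamma]\subseteq B$, which is contained in $Y$ or disjoint from $Y$.

(3) Menger sets belong to $\mathcal S(2^\omega)$ by Corollary~\ref{cor:S}(1), and closure under complements was noted in (1). Let $Y_n\in\mathcal S(2^\omega)$ and let $\Theta:C_\alpha\to2^\omega$ be continuous. If $\Theta[P]\subseteq Y_n$ for some $n$ and some $P\in\mathcal P_\alpha$, then $\Theta[P]\subseteq\bigcup_nY_n$ and we are done. Otherwise let $\mathcal H_n=\{P\in\mathcal P_\alpha:\Theta[P]\cap Y_n=\emptyset\}$, a hereditary family. It is dense: for $K\in PK_\alpha$, applying $Y_n\in\mathcal S(2^\omega)$ to $\Theta K$ gives $K'$ such that $\Theta KK'[C_\alpha]$ is contained in $Y_n$, which is excluded, or disjoint from $Y_n$. For $H$ from Corollary~\ref{cor:fusion} and each $n$, $H[C_\alpha]=\bigcup_{\sigma\in\Sigma_n}H[N_\sigma]$ is a union of members of $\mathcal H_n$, so $\Theta H[C_\alpha]\cap\bigcup_nY_n=\emptyset$.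 The last statement follows from Theorem~\ref{thm:cover}.

(4) We construct a Menger set $X$ such that neither $X$ nor $2^\omega\setminus X$ is $\sigma$-compact. By (1) for the Menger set $\mathrm{Fin}$ there are compact $L_i\subseteq2^\omega\setminus\mathrm{Fin}$, $i<\omega_1$, such that every compact subset of $2^\omega\setminus\mathrm{Fin}$ is contained in some $L_i$. Each $L_i$ is closed and misses the dense set $\mathrm{Fin}$, so it is nowhere dense. By Baire's theorem choose recursively $a_\nu\in2^\omega$, $\nu<\omega_1$, outside the meager set $\mathrm{Fin}\cup\bigcup_{i<\nu}L_i\cup\{a_\mu:\mu<\nu\}$, and let $X=\mathrm{Fin}\cup\{a_\nu:\nu<\omega_1\}$. Since $a_\nu\in L_i$ implies $\nu\le i$,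
\begin{equation}\label{eq:star}
\text{every compact }L\subseteq2^\omega\setminus\mathrm{Fin}\text{ contains only countably many }a_\nu .
\end{equation}
The set $X$ is Menger. Given covers $\mathcal U_n$ of $X$ by open subsets of $2^\omega$, choose one element of each $\mathcal U_{2n}$ so that their union $U$ contains the countable set $\mathrm{Fin}$. By \eqref{eq:star} for $L=2^\omega\setminus U$, the set $X\setminus U$ is countable, and one element of each $\mathcal U_{2n+1}$ suffices to cover it. If $X$ or $2^\omega\setminus X$ were $\sigma$-compact, then $X\setminus\mathrm{Fin}=\{a_\nu:\nu<\omega_1\}$ would be an uncountable Borel set. Every uncountable Borel subset of $2^\omega$ contains a perfect set, and a perfect $L\subseteq\{a_\nu:\nu<\omega_1\}$ contradicts \eqref{eq:star}.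
\end{proof}

\begin{thebibliography}{9}

\bibitem{BL} Baumgartner and Laver, \emph{Iterated perfect-set forcing}, Ann. Math. Logic 17 (1979).

\bibitem{source} \emph{Menger and consonant spaces in the Sacks model}, \texttt{https://www.mat.uc.pt/\textasciitilde{}sumtopo/slides/V\_Haberl.pdf}.

\bibitem{scheepers} Scheepers, \emph{Combinatorics of open covers I}, Topology Appl. 69 (1996).

\end{thebibliography}
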